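\title{Irreducible plane curves with $H$-constant below $-2$}

\begin{abstract}
For a reduced complex plane curve $C$ of degree $d$ with $s>0$ singular points of multiplicities $m_1,\dots,m_s$, put $H(C)=(d^2-\sum m_i^2)/s$. We show that there are irreducible curves with $H(C)<-2$: a rational curve of degree $28$ has $H(C)=-125/62$, and it belongs to a family of irreducible rational curves along which $H\to-3$. All but two of the singular points of these curves are ordinary triple points, and they come from complex multiplication on the elliptic curve $\mathbb C/\mathbb Z[e^{2\pi i/3}]$. We also prove a lower bound for $H$ in terms of the average multiplicity, and the family attains it.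
\end{abstract}

\section{The question and the results}

Let $C\subset\mathbb P^2$ be a reduced complex plane curve of degree $d$, that is, the zero set of a square-free homogeneous polynomial of degree $d$ in $\mathbb C[X_0,X_1,X_2]$. Suppose that $C$ is singular, let $p_1,\dots,p_s$ be its singular points, and let $m_i=\operatorname{mult}_{p_i}C$. The \emph{$H$-constant} of $C$ is
\[
H(C)=\frac{d^2-\sum_{i=1}^s m_i^2}{s}.
\]
The numerator is the self-intersection of the strict transform of $C$ on the blow-up of $\mathbb P^2$ at $p_1,\dots,p_s$, so $H(C)$ measures that self-intersection per point blown up. A nodal or cuspidal cubic has $H=9-4=5$. How negative can $H$ be?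

Reducible curves go below $-2$ without difficulty. For $n\ge 3$, the $3n$ lines $(X_0^n-X_1^n)(X_1^n-X_2^n)(X_2^n-X_0^n)=0$ meet in threes at the $n^2$ points $[1:\zeta:\eta]$ with $\zeta^n=\eta^n=1$, and $n$ at a time at the three coordinate points. Since $3n^2+3\binom n2=\binom{3n}2$, this accounts for all pairs of lines, and $H=-3n^2/(n^2+3)<-2$. For irreducible curves, the example given in \cite{source} is the image $C_d$ of a general map $\mathbb P^1\to\mathbb P^2$ of degree $d$, which has $\binom{d-1}2$ double points. For $d\ge3$,
\begin{equation}\label{eq:Cd}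
H(C_d)=\frac{d^2-4\binom{d-1}2}{\binom{d-1}{2}}=-2+\frac{6d-4}{(d-1)(d-2)},
\end{equation}
which tends to $-2$ from above. The following is posed as an open problem in \cite{source}.

\begin{quote}
\emph{Is there an irreducible singular plane curve $C$ with $H(C)\le-2$?}
\end{quote}

The answer is yes. To see what such a curve must look like, we begin with the constraint that irreducibility imposes.

\begin{theorem}\label{thm:bound}
Let $C$ be an irreducible singular plane curve of degree $d$ and geometric genus $g$, and let $\bar m=\frac1s\sum m_i$. Then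
\begin{equation}\label{eq:bound}
H(C)\ \ge\ -\bar m+\frac{3d-2+2g}{s}\ >\ -\bar m\ \ge\ -\max_i m_i .
\end{equation}
In particular:
\begin{enumerate}
\item[(a)] if all singular points are double points, then $H(C)>-2$;
\item[(b)] if $H(C)\le-2$, then $\sum(m_i-2)\ge 3d-2+2g$, so $C$ has a point of multiplicity at least $3$;
\item[(c)] the first inequality in \eqref{eq:bound} is an equality for every curve $C_{a,b}$ of Theorem~\ref{thm:main}, so it is sharp.
\end{enumerate}
\end{theorem}

By (a) and \eqref{eq:Cd}, the curves $C_d$ are asymptotically optimal among irreducible curves with only double points. Part (b) suggests that one cannot do better at all, by the following heuristic count. Rational curves of degree $d$ depend on $3(d+1)-1-3=3d-1$ parameters. Asking $m$ branches to pass through one point means $2(m-1)$ equations in $m$ new unknowns (the parameter values of the branches), so it should cost $m-2$ conditions. By (b), a rational curve with $H\le-2$ would then move in a family of expected dimension at most $1$, whereas a curve with finite stabilizer already moves in an $8$-dimensional family under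 $\mathrm{PGL}_3$. So the singular points of an example must fail to impose independent conditions; they have to appear for a structural reason. In our curves the reason is a symmetry of order $3$.

Throughout, $\omega=e^{2\pi i/3}$, $\mathcal O=\mathbb Z[\omega]$ is the ring of Eisenstein integers, $N(c)=|c|^2$, and $\lambda=1-\omega$, so that $N(\lambda)=3$.

\begin{theorem}\label{thm:main}
Let $a,b\in\mathcal O$ satisfy $a\mathcal O+b\mathcal O=\mathcal O$, and suppose $A=N(a)\ge3$ and $B=N(b)\ge3$. There is an irreducible rational curve $C_{a,b}\subset\mathbb P^2$ of degree $A+B-1$ whose singular points are exactly $(A-1)(B-1)/3$ ordinary triple points, one point of multiplicity $A-1$, and one point of multiplicity $B-1$. With $\alpha=A-1$ and $\beta=B-1$,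
\begin{equation}\label{eq:H}
H(C_{a,b})=\frac{3(-\alpha\beta+2\alpha+2\beta+1)}{\alpha\beta+6}=-3+\frac{3(2\alpha+2\beta+7)}{\alpha\beta+6},
\end{equation}
and $H(C_{a,b})\le-2$ if and only if $(\alpha-6)(\beta-6)\ge51$.
\end{theorem}

\begin{corollary}\label{cor:answer}
The curve $C_{4,\,4+\omega}$ has degree $28$, its singular points are $60$ ordinary triple points, one point of multiplicity $15$ and one of multiplicity $12$, and $H(C_{4,\,4+\omega})=-125/62<-2$. Moreover $H(C_{2^k,\lambda^k})\to-3$ as $k\to\infty$. Hence the infimum of $H(C)$ over irreducible singular plane curves is at most $-3$.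
\end{corollary}

We do not determine whether this infimum is smaller than $-3$.

Section~\ref{sec:genus} proves the lower bound. Section~\ref{sec:sextic} treats the smallest curve of the family by hand and describes the mechanism behind it. Sections~\ref{sec:quotient}--\ref{sec:sing} construct $C_{a,b}$ and find its singular points, and Section~\ref{sec:H} computes $H$.

\section{Multiplicities, the genus formula and the lower bound}\label{sec:genus}

We use two classical facts about an irreducible plane curve $C$ of degree $d$ with normalization $\nu:\tilde C\to C$.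

\medskip\noindent
\textbf{(M) Multiplicity.} For $P\in C$ and all but finitely many lines $\ell$ through $P$,
\[
\operatorname{mult}_PC=\sum_{u\in\nu^{-1}(P)}\operatorname{ord}_u(\nu^*\ell),
\]
since the right side is the intersection multiplicity of $C$ and $\ell$ at $P$. If $\nu:\tilde C\to\mathbb P^2$ is an immersion at each point of $\nu^{-1}(P)$, then every term equals $1$ for general $\ell$, and $\operatorname{mult}_PC=|\nu^{-1}(P)|$. A point of multiplicity $m$ is \emph{ordinary} if it consists of $m$ smooth branches with pairwise distinct tangents.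

\medskip\noindent
\textbf{(G) Genus.} Let $g$ be the genus of $\tilde C$ and let $\delta_P$ be the codimension of the local ring of $C$ at $P$ in its integral closure. Then $\binom{d-1}2=g+\sum_P\delta_P$, and $\delta_P\ge\binom m2$ at a point of multiplicity $m$.

\begin{proof}[Proof of Theorem~\ref{thm:bound}, except \textup{(c)}]
By (G), $d^2-3d+2-2g\ge\sum m_i^2-\sum m_i$, that is,
\begin{equation}\label{eq:numerator}
d^2-\sum m_i^2\ \ge\ 3d-2+2g-\sum m_i .
\end{equation}
Dividing by $s$ gives the first inequality in \eqref{eq:bound}; the second holds because $3d-2+2g>0$, and the third because an average is at most the maximum. If all $m_i=2$, then $\bar m=2$, which gives (a). If $H(C)\le-2$, then \eqref{eq:numerator} gives $-2s\ge3d-2+2g-\sum m_i$, which is the inequality in (b); its right side is positive, so some $m_i$ exceeds $2$.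
\end{proof}

Irreducibility enters only through (G). The bound tells us what to look for: a curve of small genus, with many singular points compared to its degree, most of them of multiplicity at least $3$.

\section{A rational sextic with two ordinary triple points}\label{sec:sextic}

Consider the odd rational functions
\[
x(u)=\frac{u(u^2+3)}{3u^2+1},\qquad y(u)=\frac{u^4-6u^2-3}{8u^3},
\]
of degrees $3$ and $4$, and the map
\[
[1:x:y]=[\,8u^3(3u^2+1):8u^4(u^2+3):(3u^2+1)(u^4-6u^2-3)\,].
\]
The three polynomials have no common zero and their maximal degree is $6$. The degree of the map onto its image $C$ divides $\deg x=3$ and $\deg y=4$, so the map is birational and $C$ is a rational sextic. By (G), $\sum\delta_P=10$.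

The points $[0:1:0]$ and $[0:0:1]$ are the images of the poles $3u^2+1=0$ of $x$ and the pole $u=0$ of $y$. The lines $X_2=\eta X_0$ and $X_1=\eta X_0$ through them pull back to $(3u^2+1)(u^4-6u^2-3-8\eta u^3)$ and $8u^3\bigl(u^3+3u-\eta(3u^2+1)\bigr)$, so by (M) the multiplicities are $2$ and $3$. These points use at least $1+3$ of the ten units of $\delta$. One would expect the remaining six to be spent on six nodes. Instead, with $c(u)=u^3-9u^2+3u-3=2(u-1)^3-(u+1)^3$,
\[
x-3=\frac{c(u)}{3u^2+1},\qquad y-1=\frac{(u+1)\,c(u)}{8u^3}.
\]
The roots of $c$ are the three numbers $u=\frac{z+1}{z-1}$ with $z^3=2$. They are simple, so three smooth branches pass through $(x,y)=(3,1)$. Substituting $u+1=\frac{2z}{z-1}$ and $3u^2+1=\frac{4(z^2+z+1)}{(z-1)^2}$, we find their slopes: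
\[
\frac{y-1}{x-3}=\frac{(u+1)(3u^2+1)}{8u^3}=\frac{z(z^2+z+1)}{(z+1)^3}=\frac z3,
\]
because $(z+1)^3=3(z^2+z+1)$ when $z^3=2$. The slopes are distinct, in the ratio $1:\omega:\omega^2$, so $(3,1)$ is an ordinary triple point, and so is $(-3,-1)$ since $x$ and $y$ are odd. Now $1+3+3+3=10$, so by (G) there is no further singular point, and $H(C)=(36-4-9-9-9)/4=5/4$.

Why should a whole fiber of $x$ lie in one fiber of $y$? Let $E=\mathbb C/\mathcal O$. The group $\mu_3=\langle\omega\rangle$ acts on $E$ with quotient $\varphi:E\to\mathbb P^1$, and multiplication by $a\in\mathcal O$ descends to a rational function $R_a$ on the quotient. Up to scaling, $x=R_\lambda$ and $y=R_2$ (Example~\ref{ex:identify}). For coprime $a,b$, the curve parametrized by $(R_a,R_b)$ is the image under $\varphi\times\varphi$ of the curve $\{(at,bt)\}\subset E\times E$, and its preimage in $E\times E$ is the union of the three curves $\Gamma_k=\{(at,\omega^kbt):t\in E\}$, $k=0,1,2$. Where $\varphi\times\varphi$ is a local isomorphism, the singular points downstairs are the crossings of the $\Gamma_k$. The condition for $(at,\omega^kbt)$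 to lie on $\Gamma_0$ turns out to be $(1-\omega^k)abt=0$, and this is the \emph{same} condition for $k=1$ and $k=2$, because $1-\omega$ and $1-\omega^2$ differ by a unit. So the three curves never cross in pairs only, and every crossing is triple. The two points of high multiplicity arise on the line at infinity, but the number of triple points grows like $N(a)N(b)/3$, so the average multiplicity tends to $3$.

\section{The quotient $E\to E/\mu_3$ and the functions $R_a$}\label{sec:quotient}

The ring $\mathcal O$ acts on $E=\mathbb C/\mathcal O$ by multiplication. For $0\ne c\in\mathcal O$, the map $[c]:t\mapsto ct$ is unramified, and its kernel $E[c]=c^{-1}\mathcal O/\mathcal O$ has order $[\mathcal O:c\mathcal O]=N(c)$, which is therefore the degree of $[c]$. Since $1-\omega^2=(1-\omega)(1+\omega)=-\omega^2\lambda$, we have for $t\in E$ and $k\in\{1,2\}$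
\begin{equation}\label{eq:fixed}
\omega^kt=t\iff(1-\omega^k)t=0\iff t\in E[\lambda].
\end{equation}
Thus $\mu_3$ fixes the three points of $E[\lambda]$ and acts freely on the rest of $E$.

We need an explicit coordinate on $E/\mu_3$. Let
\[
\varphi(t)=\wp'(t)=-2\sum_{w\in\mathcal O}(t-w)^{-3}
\]
be the derivative of the Weierstrass function of the lattice $\mathcal O$. It is odd, its only pole on $E$ is $t=0$, where $\varphi(t)=-2t^{-3}+\cdots$, and so $\varphi:E\to\mathbb P^1$ has degree $3$. Since $\omega\mathcal O=\mathcal O$ and $\omega^3=1$, we have $\varphi(\omega t)=\varphi(t)$.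

\begin{lemma}\label{lem:phi}
\begin{enumerate}
\item[(a)] $\varphi(t)=\varphi(t')$ if and only if $t'\in\mu_3t$.
\item[(b)] $\varphi$ is unramified outside $E[\lambda]$ and has ramification index $3$ at each point of $E[\lambda]$.
\end{enumerate}
\end{lemma}

\begin{proof}
Each fiber of $\varphi$ is $\mu_3$-invariant and has three points counted with ramification indices. If $t\notin E[\lambda]$, the fiber through $t$ contains the three distinct points of $\mu_3t$, so it equals $\mu_3t$ and all indices are $1$. If $t\in E[\lambda]$, then $\varphi(t+\omega\tau)=\varphi(\omega(t+\tau))=\varphi(t+\tau)$, so the expansion of $\varphi(t+\tau)$ contains only powers of $\tau^3$. The index at $t$ is at least $3$, hence equal to $3$, and the fiber is $\{t\}=\mu_3t$.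
\end{proof}

\begin{lemma}\label{lem:R}
Let $0\ne a\in\mathcal O$ and $A=N(a)$. There is a rational function $R_a$ with $R_a(\varphi(t))=\varphi(at)$. It has the form $R_a=p_a/q_a$ with coprime polynomials of degrees $\deg p_a=A$ and $\deg q_a=A-1$; moreover $R_a(u)/u\to a^{-3}$ as $u\to\infty$, and the zeros of $q_a$ are the values $\varphi(t)$, $t\in E[a]\setminus\{0\}$.
\end{lemma}

\begin{proof}
The field $\mathbb C(E)$ has degree $3$ over the field of $\mu_3$-invariant functions and degree $3$ over its subfield $\mathbb C(\varphi)$, so these two fields coincide. The function $\varphi\circ[a]$ is invariant because $[a]$ commutes with $\omega$. This gives $R_a$, and comparing degrees in $R_a\circ\varphi=\varphi\circ[a]$ gives $\deg R_a=A$. As $t\to0$ we have $\varphi(at)/\varphi(t)\to a^{-3}$. Hence $\deg p_a=\deg q_a+1$, and $\deg p_a=\deg R_a=A$. Finally, $u=\varphi(t)$ with $t\neq0$ is a pole of $R_a$ exactly when $\varphi(at)=\infty$, that is, $at=0$.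
\end{proof}

\begin{example}\label{ex:identify}
We compute $R_\lambda$ and $R_2$. From $\omega\mathcal O=\mathcal O$ we get $\wp(\omega t)=\omega\wp(t)$ and $g_2=\omega^{-4}g_2=0$, so $\varphi^2=4\wp^3-g_3$, with $g_3\ne0$ because the discriminant is nonzero; the Laurent series $\wp=t^{-2}+\frac{g_3}{28}t^4+\cdots$ gives $\varphi=-2t^{-3}+\frac{g_3}7t^3+\cdots$. Each $R_a$ is odd, so $R_a(u)=a^{-3}(u+c_au^{-1}+\cdots)$ at $\infty$. Comparing coefficients of $t^3$ in $R_a(\varphi(t))=\varphi(at)$ gives $a^{-3}\bigl(\frac{g_3}7-\frac{c_a}2\bigr)=a^3\frac{g_3}7$, so $c_a=\frac27g_3(1-a^6)$. As $\lambda^2=-3\omega$, we have $\lambda^6=-27$, so $c_\lambda=8g_3$, while $c_2=-18g_3$.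

At the two nonzero points $\pm t_0$ of $E[\lambda]$ we have $\wp=\omega\wp=0$, so $\varphi^2=-g_3$ and we may take $q_\lambda=u^2+g_3$. At the nonzero points of $E[2]$ the odd function $\varphi$ vanishes, so we may take $q_2=8u^3$. Parity and the values of $c_a$ determine the numerators except for the constant term $e$ of $p_2=u^4-18g_3u^2+e$. Since $3t_0=0$, we have $\varphi(2t_0)=-\varphi(t_0)$, so $R_2(u)=-u$ when $u^2=-g_3$; this reads $g_3^2+18g_3^2+e=-8g_3^2$. Thus
\[
R_\lambda(u)=\lambda^{-3}\,\frac{u(u^2+9g_3)}{u^2+g_3},\qquad R_2(u)=\frac{u^4-18g_3u^2-27g_3^2}{8u^3}.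
\]
With $\kappa^2=3g_3$ we get $R_\lambda(\kappa u)=3\lambda^{-3}\kappa\,x(u)$ and $R_2(\kappa u)=\kappa\,y(u)$. So the sextic of Section~\ref{sec:sextic} is projectively equivalent to the curve $C_{\lambda,2}$ defined below.
\end{example}

\section{The curve $C_{a,b}$ and the fibers of its parametrization}\label{sec:fibers}

Let $a,b$ be as in Theorem~\ref{thm:main}, and fix $r,s\in\mathcal O$ with $ra+sb=1$. (In this section and the next, $s$ denotes this element.) Coprimality is used only through the next lemma.

\begin{lemma}\label{lem:coprime}
\begin{enumerate}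
\item[(a)] For $0\ne c\in\mathcal O$ we have $E[ca]\cap E[cb]=E[c]$.
\item[(b)] For $v,w\in E$, the system $at'=v$, $bt'=w$ has a solution $t'\in E$ if and only if $bv=aw$, and the solution is then unique.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $cat=cbt=0$, then $ct=r(cat)+s(cbt)=0$; the other inclusion is immediate. (b) A solution satisfies $bv=abt'=aw$ and $t'=rat'+sbt'=rv+sw$. Conversely, if $bv=aw$, then $t'=rv+sw$ satisfies $at'=rav+sbv=v$ and $bt'=raw+sbw=w$.
\end{proof}

The polynomials $q_a$ and $q_b$ are coprime. Indeed, a common zero would be $\varphi(t)=\varphi(t')$ with $t\ne0$, $at=0$, $bt'=0$; then $t'\in\mu_3t$ by Lemma~\ref{lem:phi}(a), so $t\in E[a]\cap E[b]=\{0\}$, a contradiction. Define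
\[
\psi(u)=[1:R_a(u):R_b(u)]=[\,q_aq_b:p_aq_b:p_bq_a\,],\qquad C_{a,b}=\psi(\mathbb P^1).
\]
Put $d=A+B-1$. The three polynomials have degrees $d-1$, $d$, $d$, and no common zero: a zero of $q_aq_b$ is a zero of $q_a$, where $p_aq_b\ne0$, or a zero of $q_b$, where $p_bq_a\ne0$. So $\psi$ is a morphism given by binary forms of degree $d$ without common zeros, and $\psi(\infty)=[0:a^{-3}:b^{-3}]$ by Lemma~\ref{lem:R}. The preimage of the line $L_\infty=\{X_0=0\}$ consists of $\infty$, the zeros of $q_a$, which map to $Q_1=[0:1:0]$, and the zeros of $q_b$, which map to $Q_2=[0:0:1]$. The remaining points of $\mathbb P^1$ are the $\varphi(t)$ with $t$ in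
\[
U=\{t\in E: at\ne0,\ bt\ne0\}.
\]

We must decide when two points of $\varphi(U)$ have the same image. The crossings of the curves $\Gamma_k$ lie over $E[\lambda ab]$, but those with a coordinate in $E[\lambda]$ lie on the ramification locus of $\varphi\times\varphi$, where the three branches are permuted by a stabilizer and become one branch downstairs. This singles out the set
\[
S=\{t\in E[\lambda ab]:\ at\notin E[\lambda],\ bt\notin E[\lambda]\}\subset U .
\]

\begin{proposition}\label{prop:fibers}
Let $t\in U$ and $u=\varphi(t)$. If $t\notin S$, then $\psi^{-1}(\psi(u))=\{u\}$. If $t\in S$, then $\psi^{-1}(\psi(u))$ consists of three distinct points $\varphi(t_0),\varphi(t_1),\varphi(t_2)$, where $t_k\in S$, $at_k=at$ and $bt_k=\omega^kbt$.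
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:phi}(a), $\psi(\varphi(t'))=\psi(u)$ if and only if $at'=\omega^iat$ and $bt'=\omega^jbt$ for some $i,j$. Replacing $t'$ by $\omega^{-i}t'$ does not change $\varphi(t')$. So the fiber is the set of $\varphi(t')$, where $t'$ solves one of the systems
\[
at'=at,\qquad bt'=\omega^kbt\qquad(k=0,1,2),
\]
which we call $(*_k)$. By Lemma~\ref{lem:coprime}(b), $(*_k)$ has at most one solution $t_k$, and it is solvable if and only if $(1-\omega^k)abt=0$. So $t_0=t$, and by \eqref{eq:fixed} each of $t_1,t_2$ exists if and only if $\lambda abt=0$. If $\lambda abt\ne0$, the fiber is $\{u\}$. Let $\lambda abt=0$, so that all three $t_k$ exist.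

If $bt\in E[\lambda]$, then $\omega^kbt=bt$, so $t_k$ solves $(*_0)$ and $t_k=t$. If $at\in E[\lambda]$, then $a\,\omega^{-k}t_k=\omega^{-k}at=at$ and $b\,\omega^{-k}t_k=bt$, so $\omega^{-k}t_k=t$ and $\varphi(t_k)=u$. In both cases the fiber is $\{u\}$.

In the remaining case $t\in S$. If $\varphi(t_k)=\varphi(t_l)$, then $t_k=\omega^mt_l$ for some $m\in\{0,1,2\}$. Multiplying by $a$ gives $at=\omega^mat$, so $m=0$ by \eqref{eq:fixed}; multiplying by $b$ then gives $\omega^kbt=\omega^lbt$, so $k=l$. Finally $t_k\in S$, because $at_k=at$ and $bt_k=\omega^kbt$ lie outside $E[\lambda]$ and $\lambda abt_k=\lambda b(at)=0$.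
\end{proof}

Since $S$ and $E\setminus U$ are finite, the nonconstant map $\psi$ is injective outside a finite set, hence birational onto its image. So $\psi$ is the normalization of $C_{a,b}$, which is an irreducible rational curve, and its degree is $d$, because a general line pulls back to a form of degree $d$.

\section{The singular points}\label{sec:sing}

A point with one preimage can still be singular, so we must exclude cusps before reading multiplicities off Proposition~\ref{prop:fibers}.

\begin{lemma}\label{lem:immersion}
The map $\psi$ is an immersion at every point of $\varphi(U)$ and at $\infty$.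
\end{lemma}

\begin{proof}
Let $t\in U$ and $u=\varphi(t)$. Suppose $t\notin E[\lambda]$. By Lemma~\ref{lem:phi}(b), the coordinate of $E$ is a local coordinate of $\mathbb P^1$ at $u$, and in it $\psi$ reads $t'\mapsto(\varphi(at'),\varphi(bt'))$, with derivative $(a\varphi'(at),b\varphi'(bt))$ at $t$. By Lemma~\ref{lem:coprime}(a), $t\notin E[\lambda a]\cap E[\lambda b]$, so one of $at,bt$ is outside $E[\lambda]$, and there $\varphi'\neq0$ by Lemma~\ref{lem:phi}(b).

Suppose $t\in E[\lambda]$. Then $at\in E[\lambda]$, so $\varphi$ and $\varphi\circ[a]=R_a\circ\varphi$ both have index $3$ at $t$. Indices multiply under composition, so $R_a$ is unramified at $u$; it is finite there because $at\neq0$.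

At $u=\infty$, the function $X_0/X_1$ is one of the affine coordinates near $\psi(\infty)$, and it pulls back to $1/R_a$, which has a simple zero.
\end{proof}

\emph{Points outside $L_\infty$.} By (M), Proposition~\ref{prop:fibers} and Lemma~\ref{lem:immersion}, such a point of $C_{a,b}$ is smooth unless it is $\psi(\varphi(t))$ with $t\in S$, and then it has multiplicity $3$, with three smooth branches. Since $t_k\in S$, we have $t_k\notin E[\lambda]$, so the derivative computed above gives the tangent direction of the branch at $\varphi(t_k)$. Differentiating $\varphi(\omega^k\tau)=\varphi(\tau)$ gives $\varphi'(\omega^k\tau)=\omega^{-k}\varphi'(\tau)$, so this direction is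
\[
\bigl(a\varphi'(at_k),\,b\varphi'(bt_k)\bigr)=\bigl(a\varphi'(at),\ \omega^{-k}\,b\varphi'(bt)\bigr).
\]
Both entries are nonzero by Lemma~\ref{lem:phi}(b), since $at,bt\notin E[\lambda]$. The three slopes differ by the factors $1,\omega,\omega^2$, as in the sextic, so the triple point is ordinary.

\emph{The number of triple points.} We have $S=E[\lambda ab]\setminus(E[\lambda a]\cup E[\lambda b])$. The groups $E[\lambda a]$ and $E[\lambda b]$ are contained in $E[\lambda ab]$ and meet in $E[\lambda]$ by Lemma~\ref{lem:coprime}(a), so
\[
|S|=3AB-3A-3B+3=3(A-1)(B-1).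
\]
The set $S$ is $\mu_3$-stable and disjoint from $E[\lambda]$, so $|\varphi(S)|=(A-1)(B-1)$. Each triple point has three preimages under $\psi$, all in $\varphi(S)$, so there are $(A-1)(B-1)/3$ triple points. For $(a,b)=(\lambda,2)$, the set $S=E[6]\setminus(E[3]\cup E[2\lambda])$ has $18$ points, and $\varphi(S)$ corresponds to the six roots of $c(u)c(-u)$.

\emph{Points on $L_\infty$.} The point $\psi(\infty)=[0:a^{-3}:b^{-3}]$ differs from $Q_1$ and $Q_2$, so $\infty$ is its only preimage, and it is a smooth point by Lemma~\ref{lem:immersion}. The fiber $\psi^{-1}(Q_1)$ is the zero set of $q_a$. The line $X_2=\eta X_0$ through $Q_1$ pulls back to $q_a\,(p_b-\eta q_b)$. At a zero $u$ of $q_a$ we have $q_b(u)\neq0$, so the second factor is nonzero at $u$ unless $\eta=R_b(u)$. By (M), $\operatorname{mult}_{Q_1}C_{a,b}=\deg q_a=A-1$. Exchanging the roles of $a$ and $b$ gives $\operatorname{mult}_{Q_2}C_{a,b}=B-1$. Both numbers are at least $2$ because $A,B\ge3$, so $Q_1$ and $Q_2$ are singular. This proves the list of singular points in Theorem~\ref{thm:main}.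

\begin{remark}
The points $Q_1,Q_2$ are in general not ordinary. If $t\in E[a]\setminus E[\lambda]$, then $\varphi\circ[a]$ has a triple pole at $t$ and $\varphi$ is unramified there, so $q_a$ has a triple zero at $\varphi(t)$ and the corresponding branch at $Q_1$ has multiplicity $3$. For $(a,b)=(4,4+\omega)$ both norms are prime to $3$, so $Q_1$ consists of five such branches and $Q_2$ of four.
\end{remark}

\begin{remark}
Both hypotheses on $a,b$ are needed. If $a=ca'$ and $b=cb'$ with $N(c)>1$, then $R_a=R_{a'}\circ R_c$ and $R_b=R_{b'}\circ R_c$, so $\psi$ factors through a map of degree $N(c)$ and is not birational. Since $N(m+n\omega)=m^2-mn+n^2\equiv(m+n)^2\pmod3$, no element has norm $2$, so $A\ge3$ says that $a$ is neither zero nor a unit. If $a$ is a unit, then $a^3=\pm1$ and $R_a(u)=\pm u$; the curve is the closure of a graph over the first affine coordinate, it has no singular point outside $L_\infty$, and it does not pass through $Q_1$.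
\end{remark}

\section{The value of $H$}\label{sec:H}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
The curve $C_{a,b}$ has degree $d=\alpha+\beta+1$ and $s=\frac{\alpha\beta}3+2$ singular points, and
\begin{equation}\label{eq:numer}
d^2-\sum m_i^2=(\alpha+\beta+1)^2-\alpha^2-\beta^2-9\cdot\frac{\alpha\beta}3=-\alpha\beta+2\alpha+2\beta+1 .
\end{equation}
Dividing by $s=(\alpha\beta+6)/3$ gives the first expression in \eqref{eq:H}, and the second follows from $3(-\alpha\beta+2\alpha+2\beta+1)+3(\alpha\beta+6)=3(2\alpha+2\beta+7)$. Finally, $H\le-2$ means $3(2\alpha+2\beta+7)\le\alpha\beta+6$, that is, $\alpha\beta-6\alpha-6\beta\ge15$, and adding $36$ to both sides gives $(\alpha-6)(\beta-6)\ge51$.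
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bound}\,\textup{(c)}]
For $C_{a,b}$ we have $g=0$ and $\sum m_i=\alpha\beta+\alpha+\beta$, so
\[
3d-2-\sum m_i=(3\alpha+3\beta+1)-\alpha\beta-\alpha-\beta=-\alpha\beta+2\alpha+2\beta+1.
\]
By \eqref{eq:numer}, equality holds in \eqref{eq:numerator}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:answer}]
If $N(a)$ and $N(b)$ are coprime integers, then $a\mathcal O+b\mathcal O=\mathcal O$, since this ideal contains $N(a)=a\bar a$ and $N(b)=b\bar b$. We have $N(4)=16$ and $N(4+\omega)=16-4+1=13$, so Theorem~\ref{thm:main} applies with $\alpha=15$, $\beta=12$. It gives $d=28$, $15\cdot12/3=60$ triple points, $s=62$, and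
\[
H=\frac{784-60\cdot9-225-144}{62}=-\frac{125}{62}<-2 .
\]
For $k\ge1$ the norms $N(2^k)=4^k$ and $N(\lambda^k)=3^k$ are coprime and at least $3$. As $k\to\infty$, both $\alpha$ and $\beta$ tend to infinity, so $(2\alpha+2\beta+7)/(\alpha\beta+6)\to0$ and \eqref{eq:H} tends to $-3$.
\end{proof}

The numbers for the curve of degree $28$ agree with (G) for a rational curve: $60\cdot3+\binom{15}2+\binom{12}2=351=\binom{27}2$. Within the family, degree $28$ cannot be lowered. Since $\alpha,\beta\ge2$, the product $(\alpha-6)(\beta-6)$ is at most $16$ unless both factors are positive. So $(\alpha-6)(\beta-6)\ge51$ forces $(\alpha-6)+(\beta-6)\ge2\sqrt{51}>14$, and then $d=\alpha+\beta+1\ge28$.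

\begin{thebibliography}{1}

\bibitem{source}
\emph{Recent Results On Computability Of Certain Asymptotic Quantities},
\texttt{https://unlblh.github.io/\allowbreak BrianHarbourne/\allowbreak selectedTalks/\allowbreak VietnamSlidesHarbourne.pdf}

\end{thebibliography}
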